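# The top $z$-degree of the HOMFLY-PT polynomial of reverse parallels of alternating knots

## 1. The HOMFLY-PT polynomial, annuli and framings

All link diagrams live on the oriented sphere $S^2$. A crossing of an oriented diagram is positive if and only if $\det(\text{over direction},\text{under direction})>0$.

**Definition (HOMFLY-PT polynomial).** For a link $L$ let $P(L)=P(v,z)\in\mathbb Z[v^{\pm1},z^{\pm1}]$ be the invariant with $P(\bigcirc)=1$ and
$$v^{-1}P(L_+)-vP(L_-)=zP(L_0).\tag{1.1}$$
Solved for one of the two signs, this reads
$$P(L_+)=v^2P(L_-)+vz\,P(L_0),\qquad P(L_-)=v^{-2}P(L_+)-v^{-1}z\,P(L_0).\tag{1.2}$$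

*Example.* Take a diagram of the unknot with one curl. Both signs of its crossing give the unknot, and smoothing gives the unlink of two components. So that unlink has $P=\delta$, where
$$\delta=\frac{v^{-1}-v}{z}.$$
Putting a curl between two circles of an unlink in the same way shows that the unlink with $\mu$ components has $P=\delta^{\mu-1}$.

Three textbook facts will be used. Reversing all components does not change $P$. Mirroring replaces $v$ by $-v^{-1}$: the mirror image exchanges $L_+$ and $L_-$, and (1.1) is unchanged if one exchanges $L_\pm$ and substitutes $v\mapsto -v^{-1}$. Finally, a *descending* diagram (for some order and base points of the components, each crossing is first passed on the over-strand) represents an unlink.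

For a knot $K$, $c(K)$ is its crossing number. A diagram of a knot with at most two crossings represents the unknot, so $c(K)\ge3$ if $K$ is non-trivial.

**Definition (reverse parallel).** For a knot $K$ and $t\in\mathbb Z$, let $A(K,t)$ be the oriented boundary of an annulus embedded in $S^3$ with core $K$ and framing $t$. Equivalently, it is the two-component $t$-framed parallel of $K$ with its components oriented oppositely.

**How $t$ enters.** Parallel strands oriented the same way have linking number $t$, so the oppositely oriented boundary components have linking number $-t$. Hence $A(K,t+1)$ is obtained from $A(K,t)$ by adding a full twist with two *negative* crossings between the antiparallel strands. Changing one of these two crossings gives $A(K,t)$. Smoothing one cuts the annulus open and gives the unknot. By (1.1),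
$$v^{-1}P(A(K,t))-vP(A(K,t+1))=z.\tag{1.3}$$
So for $m\ge2$ the coefficient of $z^m$ in $P(A(K,t))$ is multiplied by $v^{-2}$ when $t$ increases by $1$.

*Example.* For the unknot, $A(\bigcirc,0)$ is the two-component unlink, and (1.3) gives
$$P(A(\bigcirc,0))=\delta,\qquad P(A(\bigcirc,-1))=v^2\delta+vz,\qquad P(A(\bigcirc,1))=v^{-2}\delta-v^{-1}z .$$
The last two are Hopf links. The $z$-degrees are $-1,1,1$, so here the degree depends on $t$.

Two facts are given as known. (i) If $\max\deg_zP(A(K,t))>1$ for some $t$, then $\max\deg_zP(A(K,t))$ does not depend on $t$; this is visible in (1.3). (ii) For every non-trivial knot $K$ and every $t$,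
$$\max\deg_zP(A(K,t))\le 2c(K)-1.\tag{1.4}$$
For the unknot (1.4) would read "$\le-1$", which the example violates at $t=\pm1$. So the word "non-trivial" is needed.

## 2. Doubled diagrams, corner signs, Tait graphs and Crapo's invariant

Let $D$ be a connected, unoriented link diagram with $c\ge1$ crossings. As a 4-valent graph it has $2c$ edges, its faces are open discs, and by Euler's formula there are $c+2$ faces.

**Definition (double).** $D^{(2)}$ is the blackboard reverse parallel of $D$: replace each strand by a flat band and orient the boundary of the band so that the band is on its left. If $D$ is a diagram of a knot $K$ with writhe $w(D)$, then $D^{(2)}$ is a diagram of $A(K,w(D))$, because the blackboard framing is the writhe.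

*Example.* A one-crossing diagram of the unknot has writhe $\pm1$, and its double, with four crossings, is a diagram of the Hopf link $A(\bigcirc,\pm1)$.

**Definition (corner sign).** Each crossing $x$ of $D$ produces four crossings of $D^{(2)}$, one at each corner of $x$. The sign of the corner is the sign of that crossing.

Draw $x$ with the over-band horizontal and the under-band vertical. With the band on the left, the top boundary heads west, the bottom one east, the left one south and the right one north. The pairs (over direction, under direction) are

* NW: $(-1,0),(0,-1)$, determinant $+1$;
* SE: $(1,0),(0,1)$, determinant $+1$;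
* NE: $(-1,0),(0,1)$, determinant $-1$;
* SW: $(1,0),(0,-1)$, determinant $-1$.

So corners adjacent around $x$ have opposite signs, and turning the picture by $90^\circ$, that is, exchanging over and under, exchanges the signs of the four positions.

**Definition (alternating, reduced).** $D$ is alternating if each of its edges is over at one end and under at the other. It is reduced if no face contains two opposite corners of a crossing.

*Example.* The standard trefoil diagram is alternating and reduced. A one-crossing diagram is alternating but not reduced: one of its three faces contains two opposite corners.

**Alternation seen by corner signs.** Draw an edge of $D$ from west to east, over at its west end. On its north side, the corner at the west end is in NE position, hence negative. The corner at the east end is in NW position; it is positive if the edge is over there and negative if it is under there. On the south side all signs are opposite. If the edge is under at its west end, all signs are exchanged. Hence: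

> **(2.1)** $D$ alternates along an edge if and only if, on each side of the edge, the two corners at its ends have the same sign. If $D$ does not alternate along the edge, then on each side the two signs differ. Going around the faces, $D$ is alternating if and only if all corners of each face have the same sign.

**Definition (colors, Tait graph).** If $D$ is alternating, a face with $+$ corners is called black and one with $-$ corners white. The two faces along an edge have different colors. The Tait graph $G=G(D)$ has the white faces as vertices and the crossings as edges; a crossing joins the white faces in its two white corners.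

*Example.* The standard trefoil diagram has two triangles and three bigons. If the triangles are white, $G$ is a pair of vertices joined by three parallel edges. If the bigons are white, $G$ is a triangle. (Mirroring changes all signs, hence exchanges the colors.) For a one-crossing diagram, $G$ is a single isthmus if the face with two opposite corners is black, and a single loop if it is white.

**Definition (Crapo's invariant).** $\beta$ denotes Crapo's invariant of the cycle matroid of $G$ (H. Crapo, *A higher invariant for matroids*, J. Combin. Theory 2 (1967)). Only these properties are used:

* $\beta(\text{single isthmus})=1$ and $\beta(\text{single loop})=0$;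
* $\beta(G)=\beta(G\setminus e)+\beta(G/e)$ if $e$ is neither a loop nor an isthmus;
* if $|E|\ge2$, then $\beta>0$ if the matroid is connected, and $\beta=0$ otherwise.

A matroid is connected if it is not a direct sum of two matroids on non-empty sets. For instance, a graph with at least two edges one of which is a loop or an isthmus has $\beta=0$.

*Examples.* Digon: deleting an edge leaves an isthmus, contracting it leaves a loop, so $\beta=1+0=1$. Triangle: deletion leaves a path with two isthmuses ($\beta=0$), contraction leaves a digon, so $\beta=1$. If an edge $e$ is parallel to another one in a loopless graph with at least three edges, then $G/e$ contains a loop and at least two edges, so $\beta(G)=\beta(G\setminus e)$. Thus three parallel edges have $\beta=1$, and so does a triangle with one or two doubled edges. Complete graph $K_4$: contracting an edge gives a triangle with two doubled edges, $\beta=1$. Deleting an edge gives $K_4\setminus e$, which has a vertex of valence $2$; deleting an edge at that vertex creates an isthmus ($\beta=0$), and contracting it gives a triangle with one doubled edge ($\beta=1$), so $\beta(K_4\setminus e)=1$. Hence $\beta(K_4)=2$.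

## 3. Sharpness of the bound $2c(K)-1$

Everything is in place to ask when (1.4) is an equality. The problem, taken from "Grid Diagrams, Link Indices, And Strong Quasipositivity" (http://stoimenov.net/stoimeno/homepage/papers/eggs.pdf), is this: *prove or disprove that for every non-trivial prime alternating knot $K$ and every integer $t$,*
$$\max\deg_zP(A(K,t))=2c(K)-1 .$$

The statement is true. The proof computes the leading coefficient and also shows that equality characterizes prime alternating knots.

**Theorem 1.** Let $D$ be a connected link diagram with $c\ge2$ crossings. Then $\max\deg_zP(D^{(2)})\le2c-1$, and the coefficient of $z^{2c-1}$ in $P(D^{(2)})$ is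
$$\beta(G(D))\,(v-v^{-1})\ \text{ if } D\text{ is alternating},\qquad 0\ \text{ if }D\text{ is not alternating.}$$

**Theorem 2.** If $K$ is a non-trivial prime alternating knot with reduced alternating diagram $D$, then for every $t$ we have $\max\deg_zP(A(K,t))=2c(K)-1$, with leading coefficient $\beta(G(D))\,(v-v^{-1})\,v^{2(w(D)-t)}$ and $\beta(G(D))\ge1$.

**Theorem 3.**
(a) For a non-trivial knot $K$, equality in (1.4) holds for some (equivalently, for every) $t$ if and only if $K$ is prime and alternating.
(b) If $K=K_1\#\cdots\#K_r$ is non-trivial and alternating with all $K_i$ prime, then $\max\deg_zP(A(K,t))=2c(K)-2r+1$ for all $t$, with leading coefficient $v^{2(w-t)}(v-v^{-1})^{2r-1}\prod_i\beta_i$. Here $w$ is the writhe of a reduced alternating diagram of $K$, the $K_i$ are alternating, and $\beta_i=\beta(G(D_i))\ge1$ for any reduced alternating diagram $D_i$ of $K_i$.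

The hypothesis $c\ge2$ in Theorem 1 matters: for $c=1$ the coefficient of $z^{1}$ is $v$ or $-v^{-1}$, by the example after (1.3).

## 4. Links from signed plane bipartite graphs

The Seifert circles of $D^{(2)}$ will turn out to bound disjoint discs, so we work with a class of diagrams built from discs and crossings.

**Definition ($L(\Gamma,\sigma)$).** Let $\Gamma$ be a finite bipartite multigraph embedded in $S^2$, with vertex classes $U,W$, vertex set $V\neq\emptyset$, edge set $E$, $e=|E|$, and signs $\sigma:E\to\{+,-\}$. Replace vertices by discs, with boundaries oriented counterclockwise for $U$ and clockwise for $W$. At each edge insert a crossing of sign $\sigma$ whose oriented smoothing gives back the two circles. The resulting link diagram is $L(\Gamma,\sigma)$. Changing a crossing changes the sign of the edge; smoothing it deletes the edge.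

*Example.* Two vertices joined by one edge give an unknot with a curl. Two vertices joined by two parallel edges give a Hopf link if the signs agree. If the signs differ, a Reidemeister II move gives the two-component unlink.

**Definition (direction of an edge).** Direct $+$ edges from $U$ to $W$ and $-$ edges from $W$ to $U$. A *directed cycle* has no repeated vertices and length at least $2$; length $2$ is allowed. Along a directed cycle the signs alternate, and conversely a cycle with alternating signs is directed.

> **(4.1)** The over-strand at an edge passes from the disc of the tail to the disc of the head. The two strands at an edge traverse it in opposite directions.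

To see this, draw $u\in U$ at the left and $w\in W$ at the right. Both circles run upward near the crossing. One strand goes from lower left (on $u$) to upper right (on $w$), the other from lower right to upper left. With directions $(1,1)$ and $(-1,1)$, the determinant is positive if and only if the first one is over. So at a $+$ edge the over-strand goes from $u$ to $w$, and at a $-$ edge from $w$ to $u$.

**Lemma 1.** $\max\deg_zP(L(\Gamma,\sigma))\le e-|V|+1$. Let $T(\Gamma,\sigma)\in\mathbb Z[v^{\pm1}]$ be the coefficient of $z^{e-|V|+1}$. Then:

1. $v^{-1}T_+-vT_-=T_0$ for the two signs, respectively the deletion, of an edge;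
2. if $\Gamma$ is a forest with $k$ components, $T=(v^{-1}-v)^{k-1}$;
3. if $\Gamma$ is not a forest and $\sigma$ makes the diagram descending, $T=0$;
4. removing a vertex of valence $1$ together with its edge does not change $T$;
5. if a vertex $x$ has valence $2$, with edges of opposite signs to distinct vertices $f\ne g$, then $T(\Gamma)=T(\Gamma')$, where $\Gamma'$ is obtained by deleting $x$ and merging $f,g$ along the path $f\,x\,g$.

*Proof.*

**Forests.** The disc of a vertex of valence $1$ is an empty monogon of the diagram, so a Reidemeister I move removes this vertex with its edge. A forest thus reduces to $k=|V|-e$ disjoint circles, with $P=\delta^{k-1}=(v^{-1}-v)^{k-1}z^{1-k}$. Since $e-|V|+1=1-k$, the bound and item 2 hold.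

**The bound for non-forests, and item 3.** We use induction on $e$. By (1.2), changing the sign of one edge changes $P$, up to a unit factor, by $\pm v^{\pm1}zP_0$, where $P_0$ belongs to the graph with that edge deleted. By induction this term has degree at most $1+(e-1)-|V|+1=e-|V|+1$. So if the bound holds for one signing of $\Gamma$, it holds for all. Take a descending signing; it exists, as one can choose order and base points and then make each first passage the over-passage. It gives an unlink with $\mu\ge k$ components, where $k$ is the number of components of $\Gamma$, so its degree is $1-\mu\le1-k$. As $\Gamma$ has a cycle, $e-|V|+k\ge1$, so $1-k<e-|V|+1$. This proves the bound, and also item 3.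

**Item 1** is the coefficient of $z^{e-|V|+1}$ in (1.1): on the right, $T_0$ is the coefficient of $z^{(e-1)-|V|+1}$ in $P_0$.

**Item 4** is the Reidemeister I move above; $e$ and $|V|$ both drop by $1$.

**Item 5.** Two strands run along the disc of $x$: one comes from $f$ and goes on to $g$, the other comes from $g$ and goes on to $f$. They cross exactly at the two edges of $x$, and the disc of $x$ is a bigon between them. Since the signs are opposite, one edge is directed into $x$ and the other out of $x$. By (4.1), the strand that runs from the tail of the first edge through $x$ to the head of the second is over at both crossings. A Reidemeister II move removes both, and the circles of $f$ and $g$ become one circle bounding the two discs together with a strip along $f\,x\,g$; this is again a disc because $f\ne g$. Here $e$ and $|V|$ both drop by $2$, so $e-|V|+1$ is unchanged. $\square$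

## 5. The double as the link of a signed graph

Let $D$ be connected with $c\ge1$ crossings. Let $\Gamma_D$ be the plane bipartite multigraph with $U$ = crossings of $D$, $W$ = faces of $D$ and edges = corners of faces at crossings. Let $\sigma_D$ be the corner signs.

*Example.* For the two-crossing diagram of the Hopf link all four faces are bigons, and $\Gamma_D$ is $K_{2,4}$: two crossings, each joined to four faces.

**Claim.** $D^{(2)}=L(\Gamma_D,\sigma_D)$.

The purpose of the claim is to bring $D^{(2)}$ under Lemma 1. At a crossing $x$ drawn as in Section 2 (top strand west, left south, bottom east, right north), the inner square is a coherently oriented counterclockwise circle. At the NW corner, the oriented smoothing sends the strand arriving along the top of the square down its left side, and the strand arriving from the north off to the west. So it cuts off the inner square and joins the two outer strands around the face at that corner. The other corners are alike. Hence the smoothed diagram consists of one counterclockwise circle per crossing of $D$ and one circle per face. The latter has the face on its right, so it is clockwise. These circles bound disjoint discs, since the faces are discs, and the crossings of $D^{(2)}$ are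 the corners. This is the claim.

Here $e=4c$ and $|V|=c+(c+2)$, so $e-|V|+1=2c-1$. Write $T(D)=T(\Gamma_D,\sigma_D)$. By Lemma 1,
$$\max\deg_zP(D^{(2)})\le2c-1,\quad\text{and } T(D)\text{ is the coefficient of } z^{2c-1}.\tag{5.1}$$
This is the first half of Theorem 1.

**Mirror images.** For the mirror diagram $D^*$ all signs change, so
$$T(D^*)(v)=T(D)(-v^{-1}),\tag{5.2}$$
and black and white are exchanged. The expression $v-v^{-1}$ is invariant under $v\mapsto-v^{-1}$.

## 6. One, two and three crossings by hand, and an obstruction for diagrams without bigons

The obvious way to find $T(D)$ is to use the skein relation until Reidemeister moves apply. Two rules suffice for small diagrams.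

**Rule A.** *Let two parallel edges bound a disc with nothing of $\Gamma$ in its interior. If their signs are opposite, $T=0$. If both are $+$, one of them can be deleted at the cost of a factor $v$; if both are $-$, at the cost of a factor $-v^{-1}$.* Indeed, if the signs are opposite, the strand that is over at the first crossing runs along the other circle to the second crossing, where it crosses back; by (4.1) it is over there too. A Reidemeister II move removes both crossings and leaves $V$ alone, so the degree is at most $(e-2)-|V|+1$ and $T=0$. The other two cases follow from Lemma 1(1) in the forms $[+]=v^2[-]+v[0]$ and $[-]=v^{-2}[+]-v^{-1}[0]$.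

**Rule B.** *Let $x$ have valence $2$ with edges to $f\ne g$, and let $\Gamma'$ be as in Lemma 1(5). If both signs are $+$, then $T=v^2T(\Gamma')+vT(\Gamma-x)$; if both are $-$, then $T=v^{-2}T(\Gamma')-v^{-1}T(\Gamma-x)$.* This is the skein relation at one edge of $x$, followed by items 5 and 4 of Lemma 1.

**One crossing.** Here $\Gamma_D$ has the crossing $x$, two monogons (leaves) and the face with two opposite corners, joined to $x$ twice. Prune the leaves and use Rule A, together with $T=1$ for a tree:
$$T=v\ \ (G\text{ a single isthmus}),\qquad T=-v^{-1}\ \ (G\text{ a single loop}).\tag{6.1}$$
This agrees with the Hopf links in Section 1.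

**Two crossings.** Let $\theta(\varepsilon_1,\dots,\varepsilon_n)$ be $T$ of the plane graph with two vertices $x,y$ and vertices $f_1,\dots,f_n$ between them in cyclic order, where $f_i$ is joined to $x$ and to $y$ by edges that both have sign $\varepsilon_i$. Apply Rule B at $f_1$. After merging $x$ and $y$, the double edge to $f_2$ bounds an empty disc on the side of $f_1$; Rule A makes it a single edge, the leaf $f_2$ is pruned, and then it is the turn of $f_3$, and so on. With $p$ plus signs and $q$ minus signs among $\varepsilon_2,\dots,\varepsilon_n$,
$$\theta(+,\dots)=v^2v^p(-v^{-1})^q+v\,\theta(\varepsilon_2,\dots,\varepsilon_n),\qquad \theta(-,\dots)=v^{-2}v^p(-v^{-1})^q-v^{-1}\theta(\varepsilon_2,\dots,\varepsilon_n).$$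
Since $\theta$ of a single sign is $1$ (a tree),
$$\theta(-,-)=-v^{-3}-v^{-1},\quad \theta(+,-)=v^2(-v^{-1})+v=0,$$
$$\theta(+,-,-)=v^2v^{-2}+v\,\theta(-,-)=-v^{-2},\quad \theta(+,+,-,-)=v^2\,v\,v^{-2}+v\,\theta(+,-,-)=v-v^{-1}.$$
The recursion uses only the numbers of signs, so the cyclic order does not matter. The alternating two-crossing diagram of the Hopf link therefore has $T=\theta(+,+,-,-)=v-v^{-1}$.

**The trefoil.** By (5.2) we may take the triangles $t_1,t_2$ white and the bigons $g_{12},g_{13},g_{23}$ black. Each $t_j$ is joined to the crossings $x_1,x_2,x_3$ by $-$ edges, and $g_{ij}$ to $x_i,x_j$ by $+$ edges. The regions of $\Gamma_D$ are the quadrilaterals $x_i\,g_{ij}\,x_j\,t_k$.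

* Rule B at $g_{12}$: $T(D)=v^2M+vR$ with $R=T(\Gamma_D-g_{12})$. In $M$ the crossings $x_1,x_2$ are merged, and the double $-$ edges to $t_1$ and to $t_2$ bound empty discs. By Rule A, $M=(-v^{-1})^2\theta(+,+,-,-)$, so $v^2M=v-v^{-1}$.
* Rule B at $g_{13}$ in $R$, in the same way: $R=\theta(+,-,-)+vR_2$ with $R_2=T(\Gamma_D-g_{12}-g_{13})$.
* In $R_2$ the vertex $x_1$ has valence $2$, with $-$ edges to $t_1,t_2$. Rule B gives $R_2=v^{-2}M_2-v^{-1}\theta(+,-,-)$. In $M_2$, with $t_1,t_2$ merged, the double edges to $x_2$ and $x_3$ bound empty discs, so $M_2=v^{-2}\theta(+,-)=0$. Hence $R_2=v^{-3}$.
* So $R=-v^{-2}+v\cdot v^{-3}=0$.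

Thus $T(D)=v-v^{-1}$, the degree for the trefoil is $5=2\cdot3-1$ at $t=w(D)$, and by (1.3) for every $t$.

**Where this stops.** For a general alternating $D$, one would apply the skein relation at the four corners of a crossing $x$. Terms in which $x$ has lost enough edges fall to Lemma 1(4),(5). But on the way there appear signings of the full graph, and of graphs with one edge at $x$ missing, which one has to evaluate too. In the examples Reidemeister moves took care of everything. In general they are not available: the faces of $D^{(2)}$ are the squares at the crossings, one $n$-gon for each $n$-gon face of $D$, and one quadrilateral for each edge of $D$. If no face of $D$ is a monogon or a bigon, then no face of $D^{(2)}$ is one either, whatever signs are put on the crossings, so no Reidemeister I or II move removes a crossing. The six-crossing alternating diagram whose projection is the octahedron is of this kind: all eight faces are triangles, and its Tait graph is $K_4$, since the octahedron has the edges of a tetrahedron as its vertices, and its faces correspond to the vertices and faces of the tetrahedron. Lemma 1(3) does give vanishing for descending signings, but the signings one meets are not chosen by us.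

The way past this point is a vanishing statement that looks at one cycle only, with no condition on valences or regions. Rule A is its smallest case: opposite signs on a pair of parallel edges form a directed $2$-cycle. The statement is: **a directed cycle forces $T=0$.** It is proved without moves. One writes down a second function of $(\Gamma,\sigma)$, defined by lattice points, which satisfies the same skein relation, has the same values on forests and visibly vanishes when there is a directed cycle. To conclude that the two functions agree, it is enough to have, for each non-forest $\Gamma$, *one* signing at which both vanish. For $T$ we know vanishing at descending signings, so we need a descending signing that contains a directed cycle. That is the next lemma.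

## 7. A descending signing with a directed cycle

**Lemma 2.** If $\Gamma$ is not a forest, there is a signing $\sigma_0$ for which the diagram is descending and the orientation contains a directed cycle.

*Proof.* The projection of the link and its orientation do not depend on the signs.

**Setting up the walk.** Choose a component $\Gamma'$ of $\Gamma$ that is not a tree and a base point on the circle of a vertex $r$ of $\Gamma'$, between two consecutive edges. Trace the link component from there, then the other components in any order, and choose the signs so that every crossing is first passed on the over-strand. This is $\sigma_0$; the diagram is descending. By (4.1), every edge is directed as in its first traversal, and a second traversal goes the opposite way. A strand that enters the circle of $u$ through an edge $a$ follows the oriented circle and leaves through the next edge after $a$ in the cyclic order; if $u$ has valence $1$, that is $a$ again. So the first link component is a walk in $\Gamma'$. Follow it until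

* (A) an edge is traversed for the first time and its head has already been visited, or
* (B) the walk returns to the base point.

One of these happens, since the link component is closed.

**The invariants.** They say that the walk is a depth-first search. At all times before (A) or (B), when the walk is on the circle of a vertex $u$:

* (I1) the traversed edges form a tree on the visited vertices; those traversed exactly once form a path from $r$ to $u$ in this tree (the *stack*), each directed away from $r$; the other traversed edges have been traversed twice;
* (I2) at a visited vertex off the stack all edges have been traversed twice;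
* (I3) at a vertex $s$ of the stack let $a_0$ be the stack edge entering $s$ (for $s=r$, the base point), and let $a_1,a_2,\dots$ be the other edges at $s$ in cyclic order after $a_0$. The traversed edges at $s$ other than $a_0$ are $a_1,\dots,a_j$ for some $j\ge0$. They have all been traversed twice, except that for $s\ne u$ we have $j\ge1$ and $a_j$ is the stack edge leaving $s$, traversed once. For $s=u$ the walk has just come from $a_j$.

At the start, $u=r$, nothing has been traversed, $j=0$, and all is clear. Suppose the invariants hold with the walk on $u$, and let $a$ be what follows $a_j$ in the cyclic order at $u$.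

* *$a$ is an edge different from $a_0$.* By (I3) it is untraversed. If its head has been visited, this is (A). Otherwise its head $u'$ is new and is pushed on the stack. The tree grows by $a$, traversed once and directed away from $r$. At $u$ the number $j$ grows by $1$ and $a$ is the stack edge leaving $u$. At $u'$ nothing but $a$ has been traversed, since all earlier traversed edges join vertices visited earlier. So (I1)–(I3) persist.
* *$a=a_0$ and $u\neq r$.* Then all edges at $u$ other than $a_0$ have been traversed twice. The walk goes back through $a_0$ to the parent of $u$, and $a_0$ has now been traversed twice. The vertex $u$ is off the stack with all edges traversed twice. At the parent, now the current vertex, the last traversed edge is $a_0$, from which the walk has just come. So (I1)–(I3) persist.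
* *$u=r$ and $a$ is the base point.* This is (B).

**Case (B) is impossible.** In case (B) the stack is just $r$, all edges at $r$ have been traversed, and by (I2) so have all edges at all other visited vertices. As $\Gamma'$ is connected, it equals the tree of traversed edges, contradicting the choice of $\Gamma'$.

**Case (A) gives the cycle.** We have an untraversed edge from $u$ to a visited vertex $w$, and the walk takes it, so it is directed $u\to w$. By (I2), $w$ is on the stack. Also $w\ne u$, since $\Gamma$ is bipartite. The stack contains a directed path from $w$ to $u$; together with the new edge it is a directed cycle. $\square$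

## 8. A lattice-point series with the same skein relation

**Definition.** For $p\in\mathbb Z_{\ge0}^V$ let
$$\Pi_p(\Gamma)=\Big\{f\in\mathbb R_{\ge0}^E:\ \sum_{a\ni u}f_a=p_u\ \text{ for all }u\in V\Big\},$$
a compact polytope, as $0\le f_a\le p_u$ for $a\ni u$. If it is non-empty, then $\sum_Up_u=\sum_Wp_u=:|p|$. Put
$$H_\Gamma(x)=\sum_{p:\ \Pi_p(\Gamma)\ne\emptyset}x^{|p|}\in\mathbb Z[[x]].$$
With $E_-$ the set of negative edges and $e_-=|E_-|$, define in $\mathbb Z[[v]][v^{-1}]$
$$Q(\Gamma,\sigma)=v^{\,e-|V|+1-2e_-}(1-v^2)^{|V|-1}\sum_{S\subseteq E_-}(-1)^{|S|}H_{\Gamma\setminus S}(v^2).\tag{8.1}$$

*Example.* Let $\Gamma$ be two vertices joined by two parallel edges. Then $\Pi_p\ne\emptyset$ if and only if $p=(n,n)$, so $H=1/(1-x)$; with one edge deleted $H$ is the same, and with both deleted $H=1$. So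
$$Q({+}{+})=v(1-v^2)\frac1{1-v^2}=v,\qquad Q({+}{-})=v^{-1}(1-v^2)(H-H)=0,$$
$$Q({-}{-})=v^{-3}(1-v^2)\Big(\frac1{1-v^2}-\frac2{1-v^2}+1\Big)=-v^{-1},$$
in agreement with $T$ from Section 6.

**Lemma 3 (vanishing).** If the orientation of $(\Gamma,\sigma)$ contains a directed cycle, then $T(\Gamma,\sigma)=0$.

*Proof.*

**Step α: $Q$ satisfies the skein relation $v^{-1}Q_+-vQ_-=Q_0$.** Fix an edge $a$, and let $e_-$ count the other negative edges. Split the sum for $Q_-$ according to whether $a\in S$. The sets $S\not\ni a$ give $v^{-2}Q_+$, because $Q_-$ has the extra factor $v^{-2}$. The sets $S=S_1\cup\{a\}$ give $-v^{e-|V|+1-2e_--2}(1-v^2)^{|V|-1}\sum_{S_1}(-1)^{|S_1|}H_{(\Gamma\setminus a)\setminus S_1}(v^2)$, while $Q_0$ has prefactor $v^{(e-1)-|V|+1-2e_-}$; so this part is $-v^{-1}Q_0$. Thus $Q_-=v^{-2}Q_+-v^{-1}Q_0$, which is the claim.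

**Step β: on a forest with $k$ components, $Q=(v^{-1}-v)^{k-1}$, the same as $T$.** On a forest, $f$ is determined by $p$ and is integral (remove leaves successively). So the $p$ with $\Pi_p\ne\emptyset$ correspond to $f\in\mathbb Z_{\ge0}^E$, with $|p|=\sum_af_a$, and $H=(1-x)^{-e}$. Hence
$$\sum_{S\subseteq E_-}(-1)^{|S|}(1-x)^{-(e-|S|)}=(1-x)^{-e}\big(1-(1-x)\big)^{e_-}=(1-x)^{-e}x^{e_-}.$$
With $x=v^2$ and $k=|V|-e$, (8.1) gives $Q=v^{1-k}(1-v^2)^{k-1}=(v^{-1}-v)^{k-1}$.

**Step γ: if there is a directed cycle $C$, then $Q=0$.** Let $C_\pm$ be the sets of $\pm$ edges of $C$ and $d=1_{C_+}-1_{C_-}\in\mathbb R^E$. Signs alternate along $C$, so $C_-\neq\emptyset$, and at every vertex of $C$ there is one edge of each sign; hence the vertex sums of $d$ are zero. Note that $\Pi_p(\Gamma\setminus S)\ne\emptyset$ if and only if some $f\in\Pi_p(\Gamma)$ vanishes on $S$. The coefficient of $x^n$ in $\sum_S(-1)^{|S|}H_{\Gamma\setminus S}(x)$ is the sum of $\sum_S(-1)^{|S|}[\Pi_p(\Gamma\setminus S)\ne\emptyset]$ over the finitely many $p$ with both class sums equal to $n$. Write $S=S'\sqcup S''$ with $S'\subseteq E_-\setminus C_-$ and $S''\subseteq C_-$. Fix $p$ and $S'$ and let $\Pi'=\{f\in\Pi_p(\Gamma):f|_{S'}=0\}$. It suffices to show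
$$\sum_{S''\subseteq C_-}(-1)^{|S''|}\,\big[\{f\in \Pi':f|_{S''}=0\}\ne\emptyset\big]=0.\tag{8.2}$$

This is clear if $\Pi'=\emptyset$. Otherwise, for $a\in C_-$ let $F_a=\{f\in\Pi':f_a=0\}$, and let $\pi:\mathbb R^E\to\mathbb R^E/\mathbb Rd$ be the projection. A line parallel to $d$ that meets $\Pi'$ does so in a compact segment. Moving in the direction $+d$ keeps the vertex sums and the coordinates in $S'$, increases the coordinates in $C_+$ and decreases exactly the coordinates in $C_-$. So the only thing that can stop the motion is a coordinate in $C_-$ reaching $0$: at the upper end of the segment some coordinate in $C_-$ vanishes. Conversely, a point of the segment with a vanishing coordinate in $C_-$ cannot be moved further, so it is the upper end. Thus each such line meets $\bigcup_aF_a$ in exactly one point. In other words, $\pi$ is injective on $\bigcup_aF_a$, with image $\pi(\Pi')$. By injectivity, $\bigcap_{a\in S''}\pi(F_a)=\pi\big(\bigcap_{a\in S''}F_a\big)$, which is convex or empty.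

The Euler characteristic is a valuation on finite unions of compact convex polytopes and equals $1$ on non-empty convex ones. Since $\pi(\Pi')$ is convex, non-empty and the union of the $\pi(F_a)$, inclusion–exclusion gives
$$1=\chi(\pi(\Pi'))=\sum_{\emptyset\ne S''\subseteq C_-}(-1)^{|S''|-1}\Big[\bigcap_{a\in S''}F_a\ne\emptyset\Big].$$
The term $S''=\emptyset$ of (8.2) is $1$, so this is (8.2).

**Step δ: $T=Q$ for all $(\Gamma,\sigma)$.** This transfers γ to $T$. Induct on $e$. Forests are covered by Lemma 1(2) and β. For a non-forest take $\sigma_0$ from Lemma 2. Then $T(\Gamma,\sigma_0)=0$ by Lemma 1(3), since the diagram is descending, and $Q(\Gamma,\sigma_0)=0$ by γ, since there is a directed cycle. Any signing is reached from $\sigma_0$ by changing signs one at a time. At each change $T$ and $Q$ obey the same skein relation, with deletion terms that agree by induction. So $T=Q$ for all signings of $\Gamma$.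

The lemma follows from γ and δ. $\square$

## 9. Loops, isthmuses and smoothings of alternating diagrams

Here we collect the facts about diagrams that link $T(D)$ to the Tait graph.

> **(9.1)** *No edge of $D$ joins opposite arms of the same crossing $x$.*

Otherwise this edge and $x$ form a Jordan curve with the other two arms of $x$ on different sides. The part of $D$ on one side would be a finite graph with all vertices of valence $4$ and exactly one free end. With $n$ vertices it would have $4n+1$ ends of edges, an odd number, which is impossible.

Now let $D$ be alternating, and let $x$ have corners in the faces $b_1,w_1,b_2,w_2$ in cyclic order, $b_i$ black and $w_j$ white.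

**$G$ is connected.** Every edge of $D$ borders exactly one white face, the arms at a crossing $x$ border $w_1$ and $w_2$, which are equal or adjacent in $G$, and $D$ is connected.

**Loops and isthmuses.** By definition, $x$ is a loop of $G$ if and only if $w_1=w_2$. Moreover, $x$ is an isthmus if and only if $b_1=b_2$:

* If $b_1=b_2=b$, a closed curve through $x$ inside $b$ meets $D$ only in $x$ and separates the corners $w_1$ and $w_2$. Every other crossing lies, with its white faces, on one side. So no path in $G$ avoiding $x$ joins $w_1$ and $w_2$.
* If $b_1\ne b_2$, run once around $b_1$ starting at $x$. The successive edges of $D$ border white faces $u_0,\dots,u_{m-1}$, consecutive ones are joined in $G$ by the crossings met in between, and $\{u_0,u_{m-1}\}=\{w_1,w_2\}$. Since $b_1$ has only one corner at $x$, this is a walk in $G$ from one of $w_1,w_2$ to the other avoiding $x$.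

Hence $D$ is reduced if and only if $G$ has no loop and no isthmus.

> **(9.2)** *Suppose $c\ge2$, $D$ is alternating and $b_1\ne b_2$ at $x$. Let $D_B$ be the smoothing at $x$ merging $b_1,b_2$. Then $D_B$ is a connected alternating diagram with $c-1$ crossings and Tait graph $G\setminus x$. Likewise, if $w_1\neq w_2$, the smoothing $D_W$ merging $w_1,w_2$ is connected and alternating with $c-1$ crossings and Tait graph $G/x$.*

For $D_B$: the white faces only have corners cut off and remain discs. The two distinct open discs $b_1,b_2$ are merged along one strip, which gives a disc. So all complementary regions of $D_B$ are open discs, and $D_B$ is connected, because a compact subset of $S^2$ all of whose complementary regions are simply connected is connected. It has $c-1\ge1$ crossings, so it has no crossingless circles. The signs of the remaining corners have not changed, so all corners of each face of $D_B$ have the same sign, and $D_B$ is alternating by (2.1). Its white faces are those of $D$, so its Tait graph is $G\setminus x$. The argument for $D_W$ is the same with the colors exchanged; merging $w_1$ and $w_2$ contracts $x$ in $G$.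

## 10. Deletion and contraction: proof of Theorem 1

The bound is (5.1). It remains to compute $T(D)$.

**Non-alternating $D$: finding a directed 4-cycle.** Some edge of $D$, with ends at crossings $x,y$, is over at both ends or under at both ends. If $x=y$, the edge joins the two over-arms or the two under-arms of $x$, which are opposite, contradicting (9.1). So $x\ne y$. The faces $f,g$ on its two sides are distinct: otherwise the edge would be a bridge, and a component of $D$ minus this edge would have odd valence sum. Let $xf,fy,yg,gx$ be the four corners along this edge, as edges of $\Gamma_D$. By (2.1) the signs of $xf$ and $fy$ differ, and so do those of $yg$ and $gx$. Adjacent corners around $x$ and around $y$ have opposite signs. So the signs alternate around the 4-cycle $x,f,y,g$, the cycle is directed, and $T(D)=0$ by Lemma 3.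

**Alternating $D$: notation.** Let $x$ be a crossing with corners in $b_1,w_1,b_2,w_2$ in cyclic order, and $N=\Gamma_D-x$. For $s_i,t_j\in\{+,-,0\}$ let $[s_1s_2|t_1t_2]$ be $T$ of the graph obtained from $N$ by adding the vertex $x$, joined to $b_i$ with sign $s_i$ and to $w_j$ with sign $t_j$ ($0$: no edge), all other signs as in $\sigma_D$. So $T(D)=[{+}{+}|{-}{-}]$. In each slot Lemma 1(1) reads
$$[+]=v^2[-]+v[0].\tag{10.1}$$
In $N$, a crossing $y\ne x$ lying on a black face $b$ and a white face $w$ gives a directed path
$$w\to y\to b,\tag{10.2}$$
because the edge $yw$ is negative and the edge $yb$ is positive. If $s_i=-$, then $b_i\to x$; if $t_j=+$, then $x\to w_j$.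

**Step 1: the recursion for reduced $D$ with $c\ge2$.** Now $b_1\ne b_2$ and $w_1\ne w_2$ at every $x$. By (9.2), $D_B$ and $D_W$ are connected alternating diagrams with $c-1$ crossings, and $\Gamma_{D_B},\Gamma_{D_W}$ are $N$ with $b_1,b_2$, respectively $w_1,w_2$, merged across $x$. The aim is
$$T(D)=T(D_B)+T(D_W).\tag{10.3}$$

*Neighbors of $x$.* The arm of $D$ at $x$ between the corners $b_i$ and $w_j$ ends at a crossing $y_{ij}\ne x$. Otherwise, by (9.1), it is part of an edge joining two adjacent arms of $x$, and this edge with $x$ forms a Jordan curve $J$. Near $x$, the corner between these two arms lies on one side of $J$ and the other two arms lie on the other side. On this other side, the face along the edge contains, at the two ends of the edge, the two corners of $x$ next to the arms of $J$. These are opposite corners of $x$ in the same face, contradicting reducedness.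

*Vanishing.* The faces $b_i,w_j$ lie on the two sides of this arm, so (10.2) gives $w_j\to y_{ij}\to b_i$ in $N$. If $s_i=-$ and $t_j=+$, then $b_i\to x\to w_j\to y_{ij}\to b_i$ is a directed cycle. By Lemma 3,
$$[s_1s_2|t_1t_2]=0\quad\text{whenever some }s_i=-\text{ and some }t_j=+.\tag{10.4}$$

*Expansion.* By (10.1) in the first slot, $T(D)=v^2[{-}{+}|{-}{-}]+v[0{+}|{-}{-}]$.

*First term.* By (10.4) and (10.1),
$$0=[{-}{+}|{+}{-}]=v^2[{-}{+}|{-}{-}]+v[{-}{+}|0{-}],\qquad 0=[{-}{+}|0{+}]=v^2[{-}{+}|0{-}]+v[{-}{+}|00].$$
Hence $v^2[{-}{+}|{-}{-}]=-v[{-}{+}|0{-}]=[{-}{+}|00]=T(D_B)$. The last step is Lemma 1(5): $x$ has valence $2$, with opposite signs, to $b_1\ne b_2$.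

*Second term.* By (10.1), $v[0{+}|{-}{-}]=v^3[0{-}|{-}{-}]+v^2[00|{-}{-}]$.

* By (10.4), $0=[0{-}|{+}{-}]=v^2[0{-}|{-}{-}]+v[0{-}|0{-}]$ and $0=[0{-}|0{+}]=v^2[0{-}|0{-}]+v[0{-}|00]$. So $v^3[0{-}|{-}{-}]=-v^2[0{-}|0{-}]=v[0{-}|00]=v\,T(N)$, by Lemma 1(4).
* By (10.1), $[00|{+}{-}]=v^2[00|{-}{-}]+v[00|0{-}]$. Here $[00|{+}{-}]=T(D_W)$ by Lemma 1(5), and $[00|0{-}]=T(N)$ by Lemma 1(4). So $v^2[00|{-}{-}]=T(D_W)-v\,T(N)$.

The two copies of $v\,T(N)$ cancel, the second term is $T(D_W)$, and (10.3) is proved.

**Step 2: $T(D)=0$ for non-reduced alternating $D$ with $c\ge2$**, *assuming that Theorem 1 holds for diagrams with $c'$ crossings, $2\le c'<c$.*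

*Setup.* Passing to the mirror image if necessary, which is harmless by (5.2), let $w_1=w_2=w$ at some $x$. A closed curve through $x$ inside $w$ meets $D$ only in $x$ and separates the corners $b_1$ and $b_2$, so $b_1\ne b_2$. Call side $i$ the side containing the corner $b_i$; it contains the two arms of $x$ adjacent to this corner.

* If side $i$ contains a crossing $\ne x$, its two arms do not form a single edge, since otherwise the rest of $D$ on side $i$ would be disconnected from $x$. So they end at crossings $\neq x$ on this side. Each of these arms has $b_i$ and $w$ on its two sides, so by (10.2) there is $y_i\ne x$ with a directed path $w\to y_i\to b_i$ in $N$.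
* If side $i$ contains no crossing $\ne x$, its two arms form a single edge, $b_i$ is a monogon, and $b_i$ is isolated in $N$.

As $c\ge2$, we may let side 1 contain a crossing $\ne x$. The vertex $x$ now has two edges to $w$, with signs $t_1,t_2$.

*Expansion.* Again $T(D)=v^2[{-}{+}|{-}{-}]+v[0{+}|{-}{-}]$. We have $[{-}{+}|{+}{-}]=0=[{-}{+}|0{+}]$ by the directed cycle $b_1\to x\to w\to y_1\to b_1$. As in Step 1, $v^2[{-}{+}|{-}{-}]=[{-}{+}|00]=M_B$, where $M_B$ is $T$ of $N$ with $b_1,b_2$ merged across $x$. Also $[0{+}|{+}{-}]=0$, because of the directed 2-cycle between $x$ and $w$. Hence $v[0{+}|{-}{-}]=-[0{+}|0{-}]=-M(b_2w)$, where $M(b_2w)$ is $T$ of $N$ with $b_2,w$ merged along the path through $x$ and the second edge $xw$ (Lemma 1(5), as $b_2\neq w$). So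
$$T(D)=M_B-M(b_2w).\tag{10.5}$$

* *Side 2 has no crossing $\ne x$.* Then $b_2$ is isolated in $N$, merging it with another vertex just removes it, and both terms of (10.5) equal $T(N\setminus b_2)$. So $T(D)=0$.
* *Side 2 has a crossing $\ne x$.* By Lemma 1(5) also $M(b_2w)=[0{-}|0{+}]$, since the same path is used and the signs are again opposite. This is $0$ by the directed cycle $b_2\to x\to w\to y_2\to b_2$. So $T(D)=M_B=T(D_B)$. By (9.2), $D_B$ is connected and alternating with $c-1\ge2$ crossings and Tait graph $G\setminus x$. The closed curve above separates the other crossings into those on side 1 and those on side 2; each white face other than $w$ lies on one side. So $G\setminus x$ is the union of two graphs, each with at least one edge, sharing only the vertex $w$. Its matroid is disconnected, $\beta(G\setminus x)=0$, and $T(D_B)=0$ by the assumption.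

**Step 3: $c=1$, the start of the recursion.** By (9.1) the two edges of a one-crossing diagram join adjacent arms, so there are two monogons and one face with two opposite corners. Hence $b_1=b_2$ ($G$ is a single isthmus) or $w_1=w_2$ ($G$ is a single loop). The values $T=v$ and $T=-v^{-1}$ are those of (6.1). They also follow from Lemma 1(4), (10.1), and Lemma 3 for the directed 2-cycle: $T(\text{isthmus})=v^2\cdot0+v\cdot1$ and $T(\text{loop})=v^{-2}\cdot0-v^{-1}\cdot1$.

**Step 4: $T(D)=\beta(G)(v-v^{-1})$ for alternating $D$ with $c\ge2$, by induction on $c$.**

* *$D$ not reduced.* By Section 9, $G$ has a loop or an isthmus, and it has at least two edges, so its matroid is disconnected and $\beta(G)=0=T(D)$ by Step 2.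
* *$D$ reduced, $c=2$.* $G$ is connected with two edges and has no loop or isthmus, so it is a digon, and $\beta(G)=1$. The graph $G\setminus x$ is an isthmus and $G/x$ is a loop. By (10.3) and Step 3, $T(D)=v-v^{-1}$.
* *$D$ reduced, $c\ge3$.* The crossing $x$ is neither a loop nor an isthmus, and $D_B,D_W$ have $c-1\ge2$ crossings and Tait graphs $G\setminus x$, $G/x$. By (10.3) and induction, $T(D)=\big(\beta(G\setminus x)+\beta(G/x)\big)(v-v^{-1})=\beta(G)(v-v^{-1})$.

This proves Theorem 1. $\blacksquare$

*Example.* For the octahedral alternating diagram of Section 6, $G=K_4$ and the coefficient of $z^{11}$ is $2(v-v^{-1})$.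

## 11. Tait graphs of prime alternating knots: proof of Theorem 2

**Recalled facts.** A reduced alternating diagram has the minimal number of crossings (Kauffman, Murasugi and Thistlethwaite, 1987). Also, a non-trivial alternating knot $K$ has a reduced alternating diagram. Indeed, let an alternating diagram of $K$ be non-reduced at $x$; a closed curve through $x$ meets the diagram only in $x$. The knot runs through $x$ to side 2, back through $x$, and then through side 1. A half turn of side 2 removes $x$ and exchanges over and under on side 2. If the old passages were: $x$ over, side 2 as under, over, …, under, over, then $x$ under, side 1 as over, under, …, over, under, then the new ones are over, under, …, over, under on both sides, which is again alternating. Repeat this until the diagram is reduced; it still has a crossing, since $K$ is non-trivial.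

Let $K$ be non-trivial, prime and alternating with reduced alternating diagram $D$. Then $c(D)=c(K)=:c\ge3$, and $G=G(D)$ is connected, without loops or isthmuses, by Section 9.

**Step 1: if $G$ has a cut vertex, a simple closed curve meets $D$ in two points and has crossings on both sides.** Suppose $w$ is a cut vertex. Then $G=G_1\cup G_2$ with $G_1,G_2$ connected, each having an edge, and sharing only the vertex $w$. In the cyclic order around $w$ there are consecutive edges $a\in G_1$ and $a'\in G_2$. That is, some edge $\varepsilon$ of $D$ on the boundary of the face $w$ joins the crossings $a$ and $a'$. Let $b$ be the black face on the other side of $\varepsilon$.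

Run around the boundary of $b$, starting along $\varepsilon$ from $a$ to $a'$. As in Section 9, the successive edges of $D$ border white faces that form a closed walk in $G$. It starts at $w$, leaves by $a'\in G_2$, and finally returns to $w$ by $a\in G_1$. Since $G_1\cap G_2=\{w\}$ and $G$ has no loops, the walk must return to $w$ for a first time through an edge in $G_2$, hence before its end. So there is an edge $\varepsilon'$ of $D$ on the boundary of $b$ which borders $w$ and is reached from a crossing in $G_2$. Each edge of $D$ occurs only once on the boundary of $b$, because its other side is white. As $\varepsilon$ is reached from $a\in G_1$, we get $\varepsilon'\ne\varepsilon$.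

Let $J$ be a simple closed curve in $w\cup b$, together with one point each of $\varepsilon$ and $\varepsilon'$, crossing $D$ exactly twice, once through $\varepsilon$ and once through $\varepsilon'$. As $J$ crosses $\varepsilon$ once, its ends $a$ and $a'$ lie on different sides of $J$.

**Step 2: such a curve splits $D$ into two reduced alternating diagrams with fewer crossings.** This step will be used again for Theorem 3; it only needs $D$ to be a reduced alternating knot diagram and $J$ to meet $D$ transversally in two points, with crossings on both sides. Let $\Delta_1,\Delta_2$ be the discs bounded by $J$. Each $D\cap\Delta_i$ is an arc with crossings. Closing it along an arc of $J$ gives a knot diagram $D_i$ with at least one crossing, and $K=K_1\#K_2$ with $K_i$ the knot of $D_i$.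

* *$D_i$ is alternating.* Over- and under-passages alternate along the arc, and their number $2c(D_i)$ is even, so they also alternate where the arc is closed.
* *$D_i$ is reduced.* Suppose two opposite corners of a crossing of $D_i$ lie in the same face of $D_i$, and join them by a path in this face. Whenever it runs through $\Delta_{3-i}$, it enters and leaves $\Delta_{3-i}$ through the open arc of $J$ not used in $D_i$. That part of it can be replaced by a path in $\Delta_i$ close to this arc, which $D$ does not meet. So the two corners lie in the same face of $D$, contradicting reducedness of $D$.

**Step 3: $\beta(G)\ge1$.** If $G$ had a cut vertex, Steps 1 and 2 would give $K=K_1\#K_2$ with $c(K_i)=c(D_i)\ge1$. Both $K_i$ would be non-trivial, contradicting primeness. So $G$ is connected, loopless, without cut vertex and with at least two edges. It is a textbook fact that its cycle matroid is then connected, and $\beta(G)\ge1$.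

**Step 4: all framings.** By Theorem 1, $P(A(K,w(D)))$ has degree at most $2c-1$ and its coefficient of $z^{2c-1}$ is $\beta(G)(v-v^{-1})\ne0$. Since $2c-1\ge5>1$, (1.3) gives $\max\deg_zP(A(K,t))=2c(K)-1$ for all $t$, with leading coefficient $\beta(G)(v-v^{-1})v^{2(w(D)-t)}$. $\blacksquare$

So the statement of the problem is true.

*Example.* The reduced alternating four-crossing diagram of the figure-eight knot has two bigons and four triangles. Each color class has three faces with $8$ corners in total, hence one bigon and two triangles. So $G$ has three vertices of valences $2,3,3$ and no loops: if $m$ edges join the two vertices of valence $3$, then $2(3-m)=2$, so $m=2$, and $G$ is a triangle with one doubled edge. Thus $\beta=1$. As $w=0$, the leading term of $P(A(4_1,t))$ is $(v-v^{-1})v^{-2t}z^7$.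

*Remark.* Let $W$ be a Whitehead double of a knot $K$ as in Theorem 2. Changing a clasp crossing gives the unknot and smoothing it gives some $A(K,t)$. So by (1.2) $P(W)=v^{\pm2}\pm v^{\pm1}zP(A(K,t))$ and $\max\deg_zP(W)=2c(K)$. By Morton's inequality ($\max\deg_zP\le$ crossings $-$ Seifert circles $+1$ for every diagram), $W$ has canonical genus at least $c(K)$, because the Seifert surface obtained from a diagram of $W$ by Seifert's algorithm has twice its genus equal to crossings $-$ Seifert circles $+1$.

## 12. Stacking doubled tangles: proof of Theorem 3

### Part (b): composite alternating knots

**Step 1: cutting $D$ into prime diagrams.** The aim is to relate a diagram of $K$ to diagrams of the $K_i$. Let $D$ be a reduced alternating diagram of $K$. If some simple closed curve meets $D$ transversally in two points with crossings on both sides, then Step 2 of Section 11 splits $D$ into two reduced alternating diagrams with fewer crossings. Iterating, $D$ is an iterated connected sum of reduced alternating diagrams $D_1,\dots,D_s$ with at least one crossing, which are prime as diagrams. By Menasco (Topology 23 (1984)), a connected alternating diagram which is prime as a diagram represents a prime link. The knots of the $D_i$ are non-trivial,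 since $D_i$ is reduced alternating with a crossing. So by unique factorization they are the prime factors of $K$; after renumbering, $s=r$ and $D_i$ represents $K_i$. In particular the $K_i$ are alternating. Moreover $c(K)=c(D)=\sum_ic(D_i)=\sum_ic(K_i)$ and $w(D)=\sum_iw(D_i)$. By Theorem 2, $\beta(G(D_i))$ and $w(D_i)$ do not depend on the chosen reduced alternating diagram of $K_i$, because they can be read off from the leading coefficient $\beta\,(v-v^{-1})v^{2(w-t)}$.

**Step 2: the double of a 1-tangle.** The aim is a quantity that multiplies under connected sum. Let $\hat P=\delta P$, so $\hat P(\bigcirc)=\delta$; $\hat P$ satisfies the same skein relation, and the unlink with $\mu$ components has $\hat P=\delta^\mu$. Cut a knot diagram $D'$ open to a 1-tangle, running from top to bottom of a box, and let $\mathcal T$ be its blackboard double. It has two inputs and two outputs, alternating around the boundary. By the skein relation, $\mathcal T$ can be reduced to descending tangles, which consist of two unknotted unlinked arcs and unlinked circles. The arcs join inputs to outputs. As these alternate around the boundary, there are two ways, both without crossings: the trivial band $I$ (two vertical strands) and the cap–cup tangle $C$.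 Each circle contributes a factor $\delta$. So
$$\mathcal T=aI+bC,\qquad a,b\in\mathbb Z[v^{\pm1},z^{\pm1}],$$
in the sense that for every closure $\hat P$ is the corresponding combination.

* Closing $\mathcal T$ with a cap at the top and a cup at the bottom gives the boundary of a disc, an unknot. For $I$ this closure is one circle, for $C$ two. So $a\delta+b\delta^2=\delta$, that is, $a+b\delta=1$.
* The annular closure, from top to bottom, gives $D'^{(2)}$. For $I$ it is two circles, for $C$ one. So $\hat P(D'^{(2)})=a\delta^2+b\delta=a\delta^2+1-a$.

Hence
$$\hat P(D'^{(2)})-1=a\,(\delta^2-1).\tag{12.1}$$

**Step 3: multiplicativity.** Let $D'\#D''$ be cut by a curve $J$ as above. Shrink the two discs of $J$ slightly. The annulus between them contains two arcs of the diagram; choosing the point at infinity in one of the two regions between these arcs, we see two boxes stacked on each other, with the remaining arc closing the stack in the annular way. The closing arc of each summand can be moved across the empty disc on $S^2$, so the boxes are $D'$ and $D''$ cut open. Thus the doubled tangles are stacked. Since $CI=IC=C$ and $C^2=\delta C$,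
$$(a'I+b'C)(a''I+b''C)=a'a''I+(a'b''+b'a''+\delta b'b'')C,$$
so the coefficients $a$ multiply. By (12.1),
$$\hat P\big((D'\#D'')^{(2)}\big)-1=(\delta^2-1)^{-1}\big(\hat P(D'^{(2)})-1\big)\big(\hat P(D''^{(2)})-1\big).$$
In particular the left side does not depend on where the connected sum is formed. Iterating along Step 1,
$$\hat P(D^{(2)})-1=(\delta^2-1)^{1-r}\prod_{i=1}^r\big(\hat P(D_i^{(2)})-1\big).\tag{12.2}$$

**Step 4: leading terms.** Work with Laurent series in $z^{-1}$. As $\delta^2=(v^{-1}-v)^2z^{-2}$, the series $\delta^2-1$ has leading term $-1$, of degree $0$. By Theorem 2 at $t=w(D_i)$, $P(D_i^{(2)})$ has leading term $\beta_i(v-v^{-1})z^{2c(K_i)-1}$. Multiplying by $\delta=-(v-v^{-1})/z$, $\hat P(D_i^{(2)})-1$ has leading term $-\beta_i(v-v^{-1})^2z^{2c(K_i)-2}$; the $-1$ does not interfere, as $2c(K_i)-2\ge4$. In (12.2) the signs combine to $(-1)^{1-r}(-1)^r=-1$. So, the degree being positive, $\hat P(D^{(2)})$ has leading term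
$$-\prod_i\beta_i\,(v-v^{-1})^{2r}z^{2c(K)-2r}.$$
Dividing by $\delta$, $P(D^{(2)})=P(A(K,w))$ has leading term $\prod_i\beta_i\,(v-v^{-1})^{2r-1}z^{2c(K)-2r+1}$. As $c(K)\ge3r$, the degree is at least $4r+1>1$, and (1.3) gives the degree and the leading coefficient, with factor $v^{2(w-t)}$, for all $t$. $\blacksquare$

### Part (a): equality characterizes prime alternating knots

If $K$ is prime and alternating, Theorem 2 gives equality for every $t$. Conversely, let $K$ be non-trivial with equality in (1.4) for some $t$. As $c(K)\ge3$, we have $2c(K)-1\ge5$, so by (1.3) the coefficient of $z^{2c(K)-1}$ in $P(A(K,t))$ is non-zero for *all* $t$. Let $D$ be a diagram of $K$ with $c(K)$ crossings; a knot diagram is connected. Taking $t=w(D)$, the coefficient of $z^{2c(K)-1}$ in $P(D^{(2)})$ is non-zero, so by Theorem 1 $D$ is alternating. Thus $K$ is alternating, and by (b) $2c(K)-1=2c(K)-2r+1$, so $r=1$ and $K$ is prime. $\blacksquare$
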